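# Positive semidefinite polynomials of degree at most $2n$ are sums of $2^n-1$ squares

## 1. The bound $2^n-1$ in degree at most $2n$

**Theorem 1.** Let $R$ be a real closed field, $n\ge 2$, and let $f\in R[X_1,\dots,X_n]$ be positive semidefinite of degree $\le 2n$. Then $f$ is a sum of $2^n-1$ squares in $R(X_1,\dots,X_n)$.

Let us unpack this. *Positive semidefinite* (psd) means $f(x)\ge 0$ for all $x\in R^n$. The squares are squares of rational functions, not of polynomials. A field $R$ is *real closed* if it can be ordered, every positive element is a square, and every polynomial of odd degree has a root; equivalently, $-1$ is not a square in $R$ and $C=R(i)$ is algebraically closed. Besides $\mathbb R$, an example is the field of Puiseux series $\bigcup_m \mathbb R((t^{1/m}))$, where $t$ is positive and smaller than every positive real number. We use *Tarski's principle*: a first-order statement about ordered fields with parameters in $R$ holds over $R$ if and only if it holds over any real closed field containing $R$. Even a reader who only cares about $\mathbb R$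 needs the other fields: the proof deforms $f$ and works over a field of Puiseux series.

The problem behind the theorem is posed at http://www.ems-ph.org/journals/newsletter/pdf/2017-09-105.pdf. Write $\mathbb R[X_1,\dots,X_n]_d$ for the polynomials of degree at most $d$. There, Theorem 2.8 (2016) says: if $f\in\mathbb R[X_1,\dots,X_n]_d$ is psd, $n\ge2$ and $d\le 2n$, then $f$ is a sum of $2^n-1$ squares in $\mathbb R(X_1,\dots,X_n)$, except maybe if $n\ge7$ is odd and $d=2n$. The text adds that "it is, however, likely that the result continues to hold" in the excepted case. The problem is to prove or disprove this. Theorem 1 with $R=\mathbb R$ and $n\ge 7$ odd says that the statement is true. For comparison, Pfister's classical theorem gives $2^n$ squares for a psd polynomial of any degree. So the issue is to save one square when the degree is at most $2n$.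

Some cases can be done by hand.

*Degree 2.* A psd polynomial of degree $2$ homogenizes to a psd quadratic form in $n+1$ variables. Diagonalizing it gives $n+1$ squares of polynomials of degree $\le1$, and $n+1\le 2^n-1$ for $n\ge2$.

*The case $n=1$ must be excluded.* For $n=1$ the statement would say that a psd quadratic polynomial is one square, and $X^2+1$ is not.

*Rational functions are needed.* Let $M=X^4Y^2+X^2Y^4+1-3X^2Y^2$, regarded as a polynomial of degree $6=2\cdot3$ in three variables, one of which does not occur. Put $p=X^2+Y^2$ and $q=X^2Y^2$, so that $M=qp+1-3q$. Then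
$$q(p+1)(p-2)^2+(X^2-Y^2)^2=q\bigl(p^3-3p^2+4\bigr)+p^2-4q=p^2M .$$
As $q(p+1)=(X^2Y)^2+(XY^2)^2+(XY)^2$, this writes $M$ as a sum of $4\le 7$ squares of rational functions. It is not a sum of squares of polynomials. Suppose $M=\sum g_i^2$; set the third variable equal to $0$. Then $\deg g_i\le 3$, and setting $Y=0$ or $X=0$ shows that $g_i(X,0)$ and $g_i(0,Y)$ are constant. So $g_i=a_i+b_iXY+c_iX^2Y+d_iXY^2$, and the coefficient of $X^2Y^2$ gives $\sum b_i^2=-3$, which is impossible.

## 2. Pfister forms and the symbol $(-1)^n$

**Forms and symbols.** Let $K$ be a field of characteristic $\neq2$ and let $\varphi=2^n\langle1\rangle$ be the quadratic form $x_1^2+\dots+x_{2^n}^2$, with bilinear form $b$, $b(x,x)=\varphi(x)$. It is the $n$-fold Pfister form of the symbol $(-1,\dots,-1)$. We use three facts.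

* An isotropic Pfister form is hyperbolic.
* (Pfister) If $c\ne0$ is a value of $\varphi$, then $c\varphi\cong\varphi$. For $n=2$ this is the four-square identity.
* Let $(-1)\in H^1(K,\mathbb Z/2)=K^*/K^{*2}$ be the class of $-1$ and $(-1)^n\in H^n(K,\mathbb Z/2)$ its cup power. Then $(-1)^n=0$ if and only if $\varphi$ is hyperbolic over $K$. This combines Voevodsky's theorem $K^M_n(K)/2\cong H^n(K,\mathbb Z/2)$ with the theorem of Elman–Lam that a symbol vanishes in $K^M_n/2$ if and only if its Pfister form is hyperbolic.

*Example.* Let $n=2$, $f=1+X^2+Y^2$ and $K=R(X,Y)(w)$ with $w^2=-f$. In $K$ we have $1+X^2+Y^2+w^2=0$, so $4\langle1\rangle$ is isotropic and $(-1)^2=0$. Concretely $-1=(Y^2+w^2)/(1+X^2)$ is a quotient of two sums of two squares, hence a sum of two squares.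

**Lemma 2.** Let $0\ne f\in R[X_1,\dots,X_n]$ be psd and $K=R(X)(\sqrt{-f})$. If $(-1)^n=0$ in $H^n(K,\mathbb Z/2)$, then $f$ is a sum of $2^n-1$ squares in $R(X)$.

*Proof.* First, $-f$ is not a square in $R(X)$: evaluate at a point where $f>0$ and the putative square root is defined. So $K$ is a quadratic extension. By the facts above $\varphi_K$ is isotropic: there are vectors $u,v$ over $R(X)$, not both $0$, with
$$0=\varphi(u+\sqrt{-f}\,v)=\varphi(u)-f\varphi(v)+2\sqrt{-f}\,b(u,v),$$
that is, $\varphi(u)=f\varphi(v)$ and $b(u,v)=0$. The field $R(X)$ is formally real, so $\varphi$ is anisotropic over it. If $v=0$, then $\varphi(u)=0$ and $u=0$, a contradiction. So $v\neq0$ and $c:=\varphi(v)\ne0$.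

Dividing $u$ by $v$ should produce $f$ and lose one coordinate. Let $e_1$ be the first basis vector. Since $c\varphi\cong\varphi$, there is a linear automorphism $T$ with $\varphi(Tx)=c\varphi(x)$. As $\varphi(Te_1)=c=\varphi(v)$, Witt's extension theorem lets us compose $T$ with an isometry of $\varphi$ and assume $Te_1=v$. Put $u'=T^{-1}u$. Then $c\varphi(u')=\varphi(u)=fc$ and $c\,b(u',e_1)=b(u,v)=0$. So $\varphi(u')=f$, and the first coordinate of $u'$ is $0$. Hence $f$ is a sum of $2^n-1$ squares. $\square$

Nothing is lost: if $f=\sum_{i=1}^{2^n-1}a_i^2$, then $(\sqrt{-f})^2+\sum a_i^2=0$ is an isotropic vector over $K$, so $(-1)^n=0$ there.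

Next we want to assume that $f$ is generic. Call a form $F$ over $R$ *positive definite* if $F(x)>0$ for all nonzero $x\in R^{n+1}$.

**Lemma 3.** Let $\Delta$ be a nonzero polynomial over $\mathbb Q$ in the coefficients of forms of degree $2n$ in $n+1$ variables. Suppose that for every real closed field $R'$ and every positive definite form $F$ over $R'$ with $\Delta(F)\ne0$, the polynomial $F(1,X)$ is a sum of $2^n-1$ squares in $R'(X)$. Then Theorem 1 holds for $n$.

*Proof.* Let $f\ne0$ be psd over $R$ of degree $\le2n$, and let $F$ be its homogenization to degree $2n$, a psd form. For a suitable rational $\varepsilon>0$, all forms whose coefficients differ by less than $\varepsilon$ from those of $\sum x_i^{2n}$ are positive definite; this is clear over $\mathbb R$ and transfers to $R$. A nonzero polynomial cannot vanish on a product of intervals, so there is a positive definite $E$ with $\Delta(F+E)\ne0$. Then the polynomial $\Delta(F+tE)$ in $t$ is nonzero.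

Let $R'=\bigcup_mR((t^{1/m}))$, a real closed field with $t>0$. By Tarski, $F$ is psd and $E$ positive definite over $R'$, so $F_t=F+tE$ is positive definite over $R'$, and $\Delta(F_t)\neq0$. By assumption $f_t:=F_t(1,X)=\sum_{i<2^n}a_i^2$ with $a_i\in R'(X)$. Let $v$ be the Gauss extension to $R'(X)$ of the $t$-adic valuation. Its residue field is $R(X)$, and $f_t$ is integral with residue $f$. Suppose $\mu=\min v(a_i)<0$. Divide the relation by the square of an $a_{i_0}$ of value $\mu$ and put $b_i=a_i/a_{i_0}$. As $f_t/a_{i_0}^2$ has positive value, we get $\sum\bar b_i^2=0$ in $R(X)$ with $\bar b_{i_0}=1$, which is impossible in a formally real field. So all $a_i$ are integral, and $f=\sum\bar a_i^2$. $\square$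

By Lemmas 2 and 3 it suffices to show, for $F$ positive definite over a real closed field $R$ and outside a proper closed subset defined over $\mathbb Q$, that
$$(-1)^n=0\ \text{ in } H^n(K,\mathbb Z/2),\qquad K=R(X)(\sqrt{-f}),\ f=F(1,X). \tag{1}$$

## 3. The double cover $w^2=-F$ and the class $\omega$

**Geometry.** From now on $F\in R[x_0,\dots,x_n]$ is a positive definite form of degree $2n$ with $\{F=0\}$ smooth. Let $\pi:Y=Y_F\to\mathbb P^n_R$ be the double cover $w^2=-F$, with $w\in H^0(Y,\mathcal O(n))$ and $\mathcal O(1)=\pi^*\mathcal O(1)$. Its function field is the field $K$ of (1).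

The variety $Y$ is smooth, because a singular point would have $w=0$ and lie over a singular point of $\{F=0\}$. It is geometrically integral: it is smooth, and two components of $Y_C$ would each map isomorphically to $\mathbb P^n$ and meet over the nonempty branch locus. A real point would satisfy $w^2=-F(x)<0$, so $Y(R)=\emptyset$. Finally $K_Y=\mathcal O(-n-1+n)=\mathcal O(-1)$, so $Y$ is Fano, that is, $-K_Y$ is ample. This uses the degree: a double cover branched along degree $2d$ has canonical bundle $\mathcal O(-n-1+d)$, which is anti-ample precisely for $d\le n$. For $n=1$ and $F=x_0^2+x_1^2$ one gets the conic without real points.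

**Coefficients.** Let $G=\mathrm{Gal}(C/R)=\{1,\sigma\}$. Cohomology of schemes is étale. The element $\sigma$ acts on roots of unity by inversion, so after fixing a generator $\mathbb Z_2(j)$ is $\mathbb Z_2$ with $\sigma$ acting by $(-1)^j$, and it depends only on the parity of $j$. For a variety $X$ over $R$ or $C$ the groups $H^i(X,\mathbb Z/2^m(j))$ are finite (over $R$ by the Hochschild–Serre spectral sequence). Put
$$H^i(X,\mathbb Z_2(j))=\varprojlim_mH^i(X,\mathbb Z/2^m(j)),\qquad H^i(X,\mathbb Q_2/\mathbb Z_2(j))=\varinjlim_mH^i(X,\mathbb Z/2^m(j)).$$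
Inverse limits of finite groups are exact, so the usual long exact sequences hold. Over $C$ we drop twists. Put $h=c_1(\mathcal O(1))\in H^2(Y,\mathbb Z_2(1))$.

**The class $\omega$.** We have $H^0(G,\mathbb Z_2(1))=0$ and $H^1(G,\mathbb Z_2(1))=\mathbb Z_2/2\mathbb Z_2$. Let $\omega$ be the nonzero element of $H^1(R,\mathbb Z_2(1))=\mathbb Z/2$, and denote its pullbacks by $\omega$ too. Modulo $2$ it is the nonzero class $(-1)\in H^1(R,\mathbb Z/2)$, the class of the torsor $\operatorname{Spec}C\to\operatorname{Spec}R$. So (1) says that $\omega^n$ mod $2$ dies at the generic point of $Y$. Note $2\omega=0$, so signs in front of multiples of $\omega$ are irrelevant. Over $C$ the class $\omega$ becomes $0$.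

*An exact sequence.* The augmentation $\mathbb Z_2[G]\to\mathbb Z_2$ has kernel generated by $1-\sigma$, on which $\sigma$ acts by $-1$. So there is an exact sequence $0\to\mathbb Z_2(1)\to\mathbb Z_2[G]\to\mathbb Z_2\to0$. It does not split, since $\mathbb Z_2[G]^G=\mathbb Z_2(1+\sigma)$ has image $2\mathbb Z_2$. Its class in $\mathrm{Ext}^1_G(\mathbb Z_2,\mathbb Z_2(1))=H^1(G,\mathbb Z_2(1))$ is therefore $\omega$. Twist by $\mathbb Z_2(j)$. For an $R$-variety $X$ the cohomology of the middle term is that of $X_C$, and the boundary is the cup product with the extension class. We get exact sequences, natural in $X$: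
$$H^i(X_C,\mathbb Z_2)\xrightarrow{\ N\ }H^i(X,\mathbb Z_2(j))\xrightarrow{\ \omega\ }H^{i+1}(X,\mathbb Z_2(j+1)).\tag{2}$$
Here $N$ is the transfer. The composite of $N$ with restriction to $X_C$ is $1+\sigma$, for the action of $\sigma$ on $H^i(X_C,\mathbb Z_2(j))$.

*Bocksteins.* Let $\beta_j:H^i(X,\mathbb Z/2)\to H^{i+1}(X,\mathbb Z_2(j))$ be the boundary of $0\to\mathbb Z_2(j)\xrightarrow{2}\mathbb Z_2(j)\to\mathbb Z/2\to0$, and write $\bar z$ for reduction mod $2$. Then
$$\beta_j(\bar z)=0\ \text{ for } z\in H^i(X,\mathbb Z_2(j)),\qquad \beta_j(\bar z)=\omega z\ \text{ for } z\in H^i(X,\mathbb Z_2(j-1)).\tag{3}$$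
The first formula is exactness. For the second, the sequence for $j$ is the sequence for $1$ tensored with $\mathbb Z_2(j-1)$, so $\beta_j(\bar z)=\beta_1(1)z$. The class $\beta_1(1)\in H^1(R,\mathbb Z_2(1))$ is nonzero because $H^0(R,\mathbb Z_2(1))=0$; so it is $\omega$. For instance $\beta_0(\bar\omega)=\omega^2$, while $\beta_1(\bar\omega)=0$.

## 4. Unramified cohomology: it is enough to kill $\omega^{n+1}$ off codimension two

We want a statement about the field $K$, but it is easier to compute on a variety. The next lemma passes from one to the other, and leaves us free to remove a closed subset of codimension $\ge2$.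

Write $\mathcal T(j)=\mathbb Q_2/\mathbb Z_2(j)$. For $X$ smooth over a field $L\supset R$, let $\mathcal H^n$ be the Zariski sheaf on $X$ associated with $U'\mapsto H^n(U',\mathcal T(n-1))$. It is contravariant for arbitrary morphisms, and its sections over $\operatorname{Spec}$ of a field $k$ are $H^n(k,\mathcal T(n-1))$. By Bloch–Ogus, for $X$ integral,
$$H^0(X,\mathcal H^n)\subset H^n(L(X),\mathcal T(n-1))$$
is the subgroup of classes with trivial residue at every codimension-one point, the *unramified* classes. To see what this excludes: with $\mathbb Z/2$ coefficients, the class $(x)\in H^1(L(x),\mathbb Z/2)$ on $\mathbb A^1$ has nonzero residue at $0$, while classes from $H^1(L,\mathbb Z/2)$ are unramified.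

**Lemma 4.** Let $Z\subset Y$ be closed of codimension $\ge2$ and $U=Y\setminus Z$. If $\omega^{n+1}=0$ in $H^{n+1}(U,\mathbb Z_2(n+1))$, then $(-1)^n=0$ in $H^n(K,\mathbb Z/2)$, where $K=R(Y)$.

*Proof.* **Step 1.** *The purpose is to turn the hypothesis into divisibility.* Let $\theta$ be the image of $\omega^n$ under $H^n(U,\mathbb Z/2)\to H^n(U,\mathcal T(n-1))$. The map from the sequence $\mathbb Z_2\xrightarrow2\mathbb Z_2\to\mathbb Z/2$ to the sequence $\mathbb Z_2\to\mathbb Q_2\to\mathbb Q_2/\mathbb Z_2$ (identity on the left, $\frac12$ in the middle) shows that the boundary of $\theta$ in $H^{n+1}(U,\mathbb Z_2(n-1))$ is $\beta_{n-1}(\omega^n)$. As $\omega^n$ lifts to $\mathbb Z_2(n)=\mathbb Z_2(n-2)$, formula (3) gives $\beta_{n-1}(\omega^n)=\omega^{n+1}=0$. So $\theta$ comes from the $\mathbb Q$-vector space $H^n(U,\mathbb Z_2(n-1))\otimes\mathbb Q$. Consequently, for every $m\ge1$ there is $\theta'\in H^n(U,\mathcal T(n-1))$ with $\theta=m\theta'$.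

The image of $H^n(U,\mathcal T(n-1))$ in $H^n(K,\mathcal T(n-1))$ lies in $H^0(Y,\mathcal H^n)$. Indeed such classes are unramified at the codimension-one points of $U$, and these are all the codimension-one points of $Y$.

**Step 2.** *The purpose is to show that $H^0(Y,\mathcal H^n)$ has finite exponent, by pairing it with zero-cycles.* Let $\alpha\in H^0(Y,\mathcal H^n)$, with pullback $\alpha_K\in H^0(Y_K,\mathcal H^n)$. For a closed point $x$ of $Y_K$ let $\alpha_K(x)\in H^n(K(x),\mathcal T(n-1))$ be its pullback to $x$, and put
$$\Bigl\langle\sum m_x[x],\alpha\Bigr\rangle=\sum m_x\,\mathrm{cores}_{K(x)/K}\,\alpha_K(x)\in H^n(K,\mathcal T(n-1)).$$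
This factors through $CH_0(Y_K)$. To see it, let $\nu:\tilde D\to Y_K$ be the normalization of an integral curve and $g\in K(\tilde D)^*$. Then $\nu^*\alpha_K\in H^0(\tilde D,\mathcal H^n)$ is unramified, so
$$\partial_x\bigl((g)\cup\nu^*\alpha_K\bigr)=\pm\mathrm{ord}_x(g)\,(\nu^*\alpha_K)(x)$$
with a constant sign, where $(g)\cup\nu^*\alpha_K\in H^{n+1}(K(\tilde D),\mathcal T(n))$. The cycle $\nu_*\mathrm{div}(g)$ is $\sum_x\mathrm{ord}_x(g)\,[K(x):K(\nu(x))]\,[\nu(x)]$. Since $\mathrm{cores}\circ\mathrm{res}$ is multiplication by the degree,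
$$\langle\nu_*\mathrm{div}(g),\alpha\rangle=\sum_x\mathrm{ord}_x(g)\,\mathrm{cores}_{K(x)/K}(\nu^*\alpha_K)(x)=\pm\sum_x\mathrm{cores}_{K(x)/K}\,\partial_x\bigl((g)\cup\nu^*\alpha_K\bigr)=0$$
by the reciprocity law on the smooth proper curve $\tilde D$.

The variety $Y_{\overline K}$ is Fano in characteristic $0$, hence rationally connected (Campana; Kollár–Miyaoka–Mori): any two points are joined by a chain of rational curves. So $CH_0(Y_{\overline K})=\mathbb Z$ via the degree. Let $\eta\in Y_K(K)$ be the $K$-point given by the generic point of $Y$. Let $y_0$ be a closed point of $Y$; its residue field is $C$, as $Y(R)=\emptyset$. Since $Y$ is geometrically integral, $i\notin K$, and $(y_0)_K=\operatorname{Spec}K(i)$ is a closed point of degree $2$. So $2[\eta]-[(y_0)_K]$ has degree $0$. It vanishes in $CH_0(Y_{\overline K})$, hence over a finite extension of $K$. Pushing forward, $N_1(2[\eta]-[(y_0)_K])=0$ in $CH_0(Y_K)$ for some $N_1\ge1$ that does not depend on $\alpha$.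

Now evaluate. The composite $\operatorname{Spec}K\xrightarrow{\eta}Y_K\to Y$ is the generic point, so $\langle[\eta],\alpha\rangle=\alpha$. The value of $\alpha_K$ at $(y_0)_K$ is the pullback of an element of $H^n(C,\mathcal T(n-1))=0$, so $\langle[(y_0)_K],\alpha\rangle=0$. Hence $2N_1\alpha=0$ for all $\alpha$.

**Step 3.** *The purpose is to combine the two steps and return to $\mathbb Z/2$ coefficients.* Write $\theta=2N_1\theta'$. The image of $\theta'$ in $H^n(K,\mathcal T(n-1))$ is unramified on $Y$, hence killed by $2N_1$. So $\theta$ maps to $0$ in $H^n(K,\mathcal T(n-1))$. From $0\to\mathbb Z/2\to\mathcal T(n-1)\xrightarrow2\mathcal T(n-1)\to0$, the kernel of $H^n(K,\mathbb Z/2)\to H^n(K,\mathcal T(n-1))$ is $H^{n-1}(K,\mathcal T(n-1))/2$. By Voevodsky $H^{n-1}(K,\mathcal T(n-1))=K^M_{n-1}(K)\otimes\mathbb Q_2/\mathbb Z_2$, which is divisible, so this kernel is $0$. Hence $(-1)^n=\omega^n=0$ in $H^n(K,\mathbb Z/2)$. $\square$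

The first thing to try is $Z=\emptyset$: show $\omega^{n+1}=0$ on $Y$ itself. This requires a relation that $\omega$ satisfies on $Y$. Sections 5 and 6 produce one.

## 5. Stiefel–Whitney classes: a relation between $\omega$ and $h$ over $\mathbb R$

Put
$$e_n=\sum_{0\le b\le(n+1)/2}\binom{n+1-b}{b}\,\omega^{n+1-2b}(nh)^b\in H^{n+1}(Y,\mathbb Z/2).\tag{4}$$
This is the degree $n+1$ part of $(1+\omega+nh)^{-1}=\sum_m(\omega+nh)^m$ (mod $2$). For example $e_2=\omega^3$, $e_3=\omega^4+\omega^2h+h^2$ and $e_5=\omega^6+\omega^4h+h^3$. We shall prove $e_n=0$. The idea over $\mathbb R$ is that $1+\omega+nh$ is the total Stiefel–Whitney class of a plane bundle generated by $n+2$ sections.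

**Equivariant cohomology.** Let $G=\mathrm{Gal}(\mathbb C/\mathbb R)$ and let $T$ be a space with $G$-action. $\mathrm{Sh}_G(T)$ is the topos of $G$-equivariant sheaves on $T$, and $H^*_G(T,-)$ is its cohomology. If $T$ is a point, this is group cohomology of $G$. If $G$ acts freely on a Hausdorff space $T$, then $\mathrm{Sh}_G(T)=\mathrm{Sh}(T/G)$ and $H_G^*(T)=H^*(T/G)$. There is a spectral sequence $H^p(G,H^q(T,\mathbb Z/2))\Rightarrow H^{p+q}_G(T,\mathbb Z/2)$. Let $\omega\in H^1_G(T,\mathbb Z/2)$ be the class of the $G$-torsor $T\times G\to T$. Let $\mathcal C^*$ be the $G$-sheaf of continuous $\mathbb C^*$-valued functions, with $G$ also conjugating values. A $G$-equivariant complex line bundle, with antilinear action over $\sigma$, has a class in $H_G^1(T,\mathcal C^*)$; the boundary of $1\to\{\pm1\}\to\mathcal C^*\xrightarrow{z\mapsto z^2}\mathcal C^*\to1$ sends it to $H^2_G(T,\mathbb Z/2)$. For $\mathcal O(1)$ we call the image $h$. Then (4) defines a class $e_n$ in equivariant cohomology.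

**The family.** Let $S$ be the $\mathbb Q$-variety of forms of degree $2n$ with smooth zero locus, the complement of the discriminant hypersurface in the affine space $\mathbb A^N$ of forms. Let $\mathcal Y\to S$ be the family $w^2=-F$; it is smooth and projective. Let $S^+(\mathbb R)\subset S(\mathbb R)$ be the set of positive definite forms in $S(\mathbb R)$. For $W\subset S(\mathbb R)$ put $\mathcal Y_W=\mathcal Y(\mathbb C)\times_{S(\mathbb C)}W$, with $G$ acting by conjugation. Then:

$$\begin{gathered}\text{if } W\subset S^+(\mathbb R)\text{ is homeomorphic to an open cube and } w\in W,\\ \text{then } H_G^*(\mathcal Y_W,\mathbb Z/2)\to H_G^*(Y_w(\mathbb C),\mathbb Z/2)\ \text{and}\ H^*(\mathcal Y_W,\mathbb Z/2)\to H^*(Y_w(\mathbb C),\mathbb Z/2)\ \text{are bijective.}\end{gathered}\tag{5}$$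
Indeed $\mathcal Y(\mathbb C)\to S(\mathbb C)$ is a locally trivial fibre bundle by Ehresmann. Its restriction to the contractible paracompact space $W$ is trivial, so $Y_w(\mathbb C)\hookrightarrow\mathcal Y_W$ is a homotopy equivalence. The equivariant statement follows from the spectral sequence.

**Lemma 5.** If $F\in S^+(\mathbb R)$, then $e_n=0$ in $H_G^{n+1}(Y_F(\mathbb C),\mathbb Z/2)$.

*Proof.* **Step 1.** *The purpose is to reduce to $P=\sum x_i^{2n}$, by showing that $S^+(\mathbb R)$ is connected.* If a positive definite form $F$ has singular zero locus, then $\nabla F(z)=0$ for some $z\in\mathbb P^n(\mathbb C)$. Then $F(z)=0$ by Euler's formula, so $z$ is not real. Fix a nonreal $z$ and a vector representing it. I claim that the real-linear map $F\mapsto\nabla F(z)\in\mathbb C^{n+1}$ on real forms is surjective. Its complexification is $F\mapsto(\nabla F(z),\nabla F(\bar z))$ on complex forms. The vectors $z,\bar z$ are linearly independent, so choose complex coordinates with $z=e_0$ and $\bar z=e_1$. The map reads off, up to nonzero factors, the coefficients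 of $x_0^{2n}$, $x_0^{2n-1}x_j$ $(j\ne0)$ and $x_1^{2n}$, $x_1^{2n-1}x_j$ $(j\ne1)$. These monomials are distinct since $2n\ge3$, and the claim follows.

So for fixed $z$ the forms singular at $z$ have real codimension $2n+2$. As $z$ varies in a space of real dimension $2n$, the singular positive definite forms make up a semialgebraic set $\mathrm{Sing}$ of codimension $\ge2$, closed in the open convex cone of positive definite forms. Its complement $S^+(\mathbb R)$ is connected. Given $p,q$ in the complement, the points $m$ for which the segment $pm$ or $qm$ meets $\mathrm{Sing}$ lie in a semialgebraic set of codimension $\ge1$. So some $m$ in the cone gives a path $p\to m\to q$ that avoids $\mathrm{Sing}$.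

By (5) for small open cubes $W$, the class $e_n$ vanishes either at all points of $W$ or at none. Hence $\{F\in S^+(\mathbb R):e_n=0\}$ is open and closed, and we may take $F=P$, which lies in $S^+(\mathbb R)$.

**Step 2.** *The purpose is to find a plane bundle with $n+2$ generating sections.* $G$ acts freely on $Y(\mathbb C)$, since $Y(\mathbb R)=\emptyset$. Let $Q=Y(\mathbb C)/G$, a compact manifold, so $H_G^*(Y(\mathbb C))=H^*(Q)$. Let $E=\mathcal O(n)/G$, a real plane bundle on $Q$. The sections $w,x_0^n,\dots,x_n^n$ of $\mathcal O(n)$ are defined over $\mathbb R$, hence equivariant, and induce $n+2$ sections of $E$. They generate $E$. Otherwise, at some point all values lie on one real line of the fibre. In a suitable trivialization they are real, and they satisfy $w^2+\sum(x_i^n)^2=0$, so all are $0$. This is impossible, as the $x_i$ have no common zero. So there is $E'$ of rank $n$ with $E\oplus E'$ trivial, and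
$$\bigl[w(E)^{-1}\bigr]_{n+1}=w_{n+1}(E')=0,$$
where $w(\cdot)$ is the total Stiefel–Whitney class. It remains to see that $w_1(E)=\omega$ and $w_2(E)=nh$; then the left side is $e_n$.

**Step 3.** *The purpose is to compute $w_1(E)$.* A point $y\in Y(\mathbb C)$ over $[y]\in Q$ identifies $E_{[y]}$ with the complex line $\mathcal O(n)_y$ and so orients it. Conjugation is antilinear, so $\bar y$ gives the opposite orientation. Hence the orientation cover of $E$ is $Y(\mathbb C)\to Q$, and $w_1(E)=\omega$.

**Step 4.** *The purpose is to compute $w_2(E)$.* Choose an open cover of $Q$ with all finite intersections empty or contractible. It trivializes $Y(\mathbb C)\to Q$, with cocycle $\epsilon_{ab}\in G$, and $\mathcal O(n)$. The equivariant line bundle is then given by functions $u_{ab}$ with values in $\mathbb C^*$ and $u_{ab}\cdot\epsilon_{ab}(u_{bc})=u_{ac}$. In other words, $E$ is given by the cocycle $(u_{ab},\epsilon_{ab})$ in $\Gamma=\mathbb C^*\rtimes G$, acting on $\mathbb C$ by $(u,g)z=u\,g(z)$. Choose $v_{ab}$ with $v_{ab}^2=u_{ab}$. The cocycle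
$$v_{ab}\,\epsilon_{ab}(v_{bc})\,v_{ac}^{-1}\in\{\pm1\}$$
represents the boundary of the class of $\mathcal O(n)$, which is $nh$. It also represents the obstruction to lifting $(u_{ab},\epsilon_{ab})$ along the central extension $\Gamma\to\Gamma$, $(u,g)\mapsto(u^2,g)$, with kernel $\{\pm1\}$. So $nh$ is the pullback of the class $\kappa\in H^2(B\Gamma,\mathbb Z/2)$ of this extension. The inclusion $O(2)=U(1)\rtimes G\subset\Gamma$ is a homotopy equivalence, so $\kappa\in H^2(BO(2),\mathbb Z/2)$, which has basis $w_1^2,w_2$.

We determine $\kappa$ on two subgroups. On $BSO(2)$ it restricts to the class of the squaring extension of $U(1)$, the obstruction to a square root of a line bundle; this is $c_1$ mod $2$, that is $w_2\neq0$, while $w_1^2$ restricts to $0$. On $B\{(1,g)\}$ it restricts to $0$, since the preimage $\{(\pm1,g)\}\cong\{\pm1\}\times G$ splits. There the plane is trivial plus sign representation, so $w_1^2\ne0$ and $w_2=0$. Hence $\kappa=w_2$, and $w_2(E)=nh$. $\square$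

## 6. The relation $e_n=0$ over every real closed field

**Lemma 6.** $e_n=0$ in $H^{n+1}(Y,\mathbb Z/2)$ for every real closed $R$ and every $F$ as in Section 3.

For $R=\mathbb R$ this is Lemma 5 and a comparison theorem. For general $R$ there is no classical topology to use. We describe $Y$ by a shrinking system of real families instead, indexed by cells around "the point $F$".

*Proof.* **Step 1.** *The purpose is to compare étale and equivariant cohomology in families.* Let $A$ be a finitely generated $\mathbb Q$-algebra with a morphism $X_A:=\operatorname{Spec}A\to S$. Put $\mathcal Y_A=\mathcal Y\times_SX_A$ and $A[i]=A\otimes_{\mathbb Q}\mathbb Q(i)$. Let $W$ be a topological space with a continuous map $W\to X_A(\mathbb R)=\mathrm{Hom}(A,\mathbb R)$, and put $\mathcal Y_W=\mathcal Y_A(\mathbb C)\times_{X_A(\mathbb C)}W$, with $G$ acting by conjugation. For $U\to\mathcal Y_A$ étale, $U_W=U(\mathbb C)\times_{X_A(\mathbb C)}W\to\mathcal Y_W$ is a $G$-equivariant local homeomorphism. The functor $U\mapsto U_W$ preserves finite limits and coverings, so it defines a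 morphism of topoi
$$\varepsilon:\mathrm{Sh}_G(\mathcal Y_W)\to(\mathcal Y_A)_{\text{ét}}.$$
The pullback under $\varepsilon$ of the $G$-torsor $\mathcal Y_{A[i]}\to\mathcal Y_A$ is $\mathcal Y_W\times G\to\mathcal Y_W$, and the slice topos over the latter is $\mathrm{Sh}(\mathcal Y_W)$. So $\varepsilon$ induces a morphism of Cartan–Leray spectral sequences from $H^p(G,H^q(\mathcal Y_{A[i]},\mathbb Z/2))\Rightarrow H^{p+q}(\mathcal Y_A,\mathbb Z/2)$ to $H^p(G,H^q(\mathcal Y_W,\mathbb Z/2))\Rightarrow H_G^{p+q}(\mathcal Y_W,\mathbb Z/2)$, and $\varepsilon^*\omega=\omega$. Evaluation of functions gives $\varepsilon^*\mathbb G_m\to\mathcal C^*$, compatible with squaring, so the Kummer class $h$ mod $2$ of $\mathcal O(1)$ goes to the topological $h$ of Section 5. Hence $\varepsilon^*e_n=e_n$. All this is compatible with restriction in $W$.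

**Step 2.** *The purpose is to reduce to a field algebraic over the coefficients of $F$.* Let $a\in R^N$ be the coefficient vector of $F$. Let $R_1\subset R$ be the relative algebraic closure of $\mathbb Q(a)$, a real closed field. $F$ is defined over $R_1$ and $e_n$ is compatible with base change, so we may assume $R=R_1$ and $C=R_1(i)$.

**Step 3.** *The purpose is to say what "near $a$" means.* Let $k_0\subset R$ be the field of real algebraic numbers. A $k_0$-semialgebraic set or function is one defined by a first-order formula over $k_0$; by Tarski it has an interpretation over $k_0$, $\mathbb R$ and $R$. Let $\mathcal U$ be the set of $k_0$-semialgebraic $W\subset\mathbb R^N$ whose defining formula holds at $a$ over $R$. By Tarski this does not depend on the formula chosen, the members of $\mathcal U$ are nonempty, and $\mathcal U$ is closed under finite intersections. Also $S^+(\mathbb R)\in\mathcal U$. For instance, if $N=1$, $R$ is the real closure of $\mathbb Q(t)$ inside the Puiseux series, and $a=t$, then $(0,\varepsilon)\in\mathcal U$ for every rational $\varepsilon>0$,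 although no real number lies in all of these intervals.

Each $b\in R$ is a value at $a$ of a $k_0$-semialgebraic function $\varphi_b$ on $\mathbb R^N$. Indeed $b$ is the $j$-th real root of $p(a,T)\neq0$ for some $p\in\mathbb Z[x_1,\dots,x_N,T]$. Let $\varphi_b(x)$ be the $j$-th real root of $p(x,T)$ if $p(x,T)\ne0$ and this root exists, and $0$ otherwise. Two $k_0$-semialgebraic functions with the same value at $a$ coincide on a member of $\mathcal U$, namely the set where they are equal.

By cell decomposition over $k_0$ (van den Dries, *Tame topology and o-minimal structures*, Ch. 3, (2.11); cf. Bochnak–Coste–Roy, Thm 2.3.6) and transfer, the following holds. For $W_0\in\mathcal U$ and finitely many $k_0$-semialgebraic functions, $W_0$ is a finite disjoint union of $k_0$-semialgebraic subsets homeomorphic to open cubes, on which these functions are continuous. The point $a$ satisfies the formula of exactly one of them, so one belongs to $\mathcal U$. Call such members of $\mathcal U$ *cells*.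

**Step 4.** *The purpose is to set up the system of families.* Let $A$ run over the finitely generated $\mathbb Q$-subalgebras of $R$ that contain the coordinates of $a$ and are such that $\operatorname{Spec}R\to S$ factors through $X_A$ (the discriminant of $F$ is invertible in $A$). Then $\varinjlim A=R$, and $A[i]\subset C$ is a domain. Let $b_1,\dots,b_r$ generate $A$. The ideal of relations among them is finitely generated, and these finitely many relations hold for $\varphi_{b_1},\dots,\varphi_{b_r}$ on a member of $\mathcal U$. The expressions of the coordinates of $a$ as polynomials in the $b_j$ hold in the same sense. So for all sufficiently small cells $W\subset S^+(\mathbb R)$ the $\varphi_{b_j}$ define a continuous map $W\to X_A(\mathbb R)$ whose composite with $X_A(\mathbb R)\to S(\mathbb R)$ is the inclusion. For $A\subset A'$ the maps are compatible on small cells, for the same reason. The pairs $(A,W)$ form a filtered system, and Step 1 gives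
$$\psi:H^i(Y,\mathbb Z/2)=\varinjlim_AH^i(\mathcal Y_A,\mathbb Z/2)\to\varinjlim_{(A,W)}H^i_G(\mathcal Y_W,\mathbb Z/2),$$
the abutment of a morphism of spectral sequences. By (5) and Lemma 5, $e_n=0$ in $H_G^{n+1}(\mathcal Y_W,\mathbb Z/2)$ for every cell $W\subset S^+(\mathbb R)$. So $\psi(e_n)=0$, and it suffices that $\psi$ is an isomorphism. As $H^p(G,-)$ commutes with filtered colimits, it is enough that for all $q$
$$H^q(Y_C,\mathbb Z/2)=\varinjlim_AH^q(\mathcal Y_{A[i]},\mathbb Z/2)\to\varinjlim_{(A,W)}H^q(\mathcal Y_W,\mathbb Z/2)\quad\text{is an isomorphism}.\tag{6}$$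

**Step 5.** *The purpose is to prove (6).* Let $f_A:\mathcal Y_{A[i]}\to\operatorname{Spec}A[i]$ and $L^q=R^qf_{A*}\mathbb Z/2$. As $f_A$ is smooth and proper, $L^q$ is a finite locally constant sheaf compatible with base change. It is trivialized by a finite étale cover. Over the algebraically closed field $C=\varinjlim A[i]$ this cover has a section, which is defined over some $A[i]$. So for $A$ large $L^q$ is constant on the connected scheme $\operatorname{Spec}A[i]$, and $\Gamma(\operatorname{Spec}A[i],L^q)$ equals the stalk at $\operatorname{Spec}C$, which is $H^q(Y_C,\mathbb Z/2)$.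

For such $A$ and $(A,W)$ in the system let $\tau:\mathrm{Sh}(W)\to(\operatorname{Spec}A[i])_{\text{ét}}$ be the induced morphism and $f_W:\mathcal Y_W\to W$. The base change map $\tau^*L^q\to R^qf_{W*}\mathbb Z/2$ is an isomorphism: by the étale and topological proper base change theorems it is, on the stalk at $w$, Artin's comparison isomorphism $H^q(Y_{w,\mathbb C},\mathbb Z/2)\cong H^q(Y_w(\mathbb C),\mathbb Z/2)$. We get a commutative square
$$\begin{array}{ccc}H^q(\mathcal Y_{A[i]},\mathbb Z/2)&\to&\Gamma(\operatorname{Spec}A[i],L^q)\\ \downarrow&&\downarrow\\ H^q(\mathcal Y_W,\mathbb Z/2)&\to&\Gamma(W,R^qf_{W*}\mathbb Z/2).\end{array}$$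
The right map is an isomorphism because $L^q$ is constant and both bases are connected. The bottom map is an isomorphism because $\mathcal Y_W\to W$ is a trivial bundle over a contractible base, as in (5). The top map becomes the identity of $H^q(Y_C,\mathbb Z/2)$ in the limit over $A$. So (6) holds. $\square$

## 7. Even $n$, and the obstruction in $H^{n+1}(Y_C,\mathbb Z_2)$ for odd $n$

**Lemma 7.** (a) If $n$ is even, then $\omega^{n+1}=0$ in $H^{n+1}(Y,\mathbb Z_2(n+1))$.

(b) If $n$ is odd, then
$$\xi:=\sum_{b\text{ even},\ 0\le b\le(n+1)/2}\binom{n+1-b}{b}\,\omega^{n+1-2b}h^b\in H^{n+1}(Y,\mathbb Z_2(n+1))$$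
equals $N(\mu)$ for some $\mu\in H^{n+1}(Y_C,\mathbb Z_2)$.

(c) $H^{n+1}(Y_C,\mathbb Z_2)=0$ for $n$ even. For $n=2k+1$, the map $x\mapsto\deg(xh^k)$ is an isomorphism $H^{n+1}(Y_C,\mathbb Z_2)\cong\mathbb Z_2$.

*Proof.* (c) *We compare $Y_C$ with $\mathbb P^n$ below the middle degree and dualize.* Let $\Lambda=\mathbb Z/2^m$ and $u:\mathbb P^n\setminus\{F=0\}\hookrightarrow\mathbb P^n$ over $C$. The cover $\pi$ has two points over the open set and one over $\{F=0\}$. So $\pi_*\Lambda/\Lambda=u_!L$ with $L$ locally constant of rank one. The open set is smooth and affine of dimension $n$. By duality and Artin vanishing, $H^i(\mathbb P^n,u_!L)=H_c^i(\mathbb P^n\setminus\{F=0\},L)$ is dual to $H^{2n-i}(\mathbb P^n\setminus\{F=0\},L^\vee)$, which is $0$ for $i<n$. Hence $H^i(\mathbb P^n,\Lambda)\cong H^i(Y_C,\Lambda)$ for $i\le n-1$. So $H^{n-1}(Y_C,\Lambda)$ is $0$ for $n$ even and is free with basis $h^k$ for $n=2k+1$. Poincaré duality identifies $H^{n+1}(Y_C,\Lambda)$ with the dual of $H^{n-1}(Y_C,\Lambda)$; pass to the limit over $m$.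

(b) *We apply a Bockstein to $e_n=0$.* As $n$ is odd, $nh\equiv h$ mod $2$. The term of $e_n$ with index $b$ lifts to $\mathbb Z_2(n+1-2b+b)=\mathbb Z_2(n+1-b)$-coefficients. If $b$ is odd, this has the parity of $n+2$, and $\beta_{n+2}$ kills the term by (3). If $b$ is even, it has the parity of $n+1$, and $\beta_{n+2}$ multiplies the lift by $\omega$. So $\omega\xi=\beta_{n+2}(e_n)=0$ by Lemma 6, and (2) gives $\xi=N(\mu)$.

(a) As $n$ is even, $nh\equiv0$ mod $2$ and $e_n=\omega^{n+1}$. So $\omega\cdot\omega^{n+1}=\beta_{n+2}(e_n)=0$. By (2), $\omega^{n+1}=N(\mu)$ with $\mu\in H^{n+1}(Y_C,\mathbb Z_2)=0$. $\square$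

For $n$ even we are done: Lemma 7(a) and Lemma 4 with $Z=\emptyset$ give (1) for every positive definite $F$ with smooth zero locus.

**Where this stops for odd $n$.** For $n=3$ we get $\omega^4+h^2=N(\mu)$, for $n=5$ (using $2\omega=0$) $\omega^6=N(\mu)$, and for $n=7$ $\omega^8+\omega^4h^2+h^4=N(\mu)$. Now $\mu$ lives in a group isomorphic to $\mathbb Z_2$, and we cannot say it is $0$. For $n=2k+1$ with $k$ odd it is in fact always a generator. To check this, restrict $\xi=N(\mu)$ to $Y_C$. There $\omega=0$, and the index $b=k+1$ is even, so $\xi$ restricts to $h^{k+1}$, while $N(\mu)$ restricts to $\mu+\sigma\mu$, with $\sigma$ acting on $H^{2k+2}(Y_C,\mathbb Z_2(k+1))$ (the twists $n+1$ and $k+1$ are both even). The isomorphism $x\mapsto\deg(xh^k)$ is then $G$-equivariant onto $\mathbb Z_2$ with trivial action, so $\sigma\mu=\mu$. As $\deg h^n=2$, we get $2\deg(\mu h^k)=2$, and $\mu$ is a generator.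

**Coniveau.** What Lemma 4 still allows is to remove a closed set of codimension $\ge2$. A class in $H^i(X)$ has *coniveau* $\ge c$ if it vanishes on $X\setminus Z$ for some closed $Z$ of codimension $\ge c$. For example, $h$ has coniveau $\ge1$ and $h^2$ has coniveau $\ge2$, being supported on $\{x_0=x_1=0\}$. So all terms of $\xi$ other than $\omega^{n+1}$ disappear after removing a codimension-two set. *What remains for $n$ odd is that the generator of $H^{n+1}(Y_C,\mathbb Z_2)$ has coniveau $\ge2$.* For $n=1$ the generator of $H^2$ of the conic is the class of a point, and a curve has no nonempty closed subset of codimension $2$; this is consistent with the failure of the theorem there.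

**Linear subspaces are not enough.** A natural way to get a class $\lambda$ with $\deg(\lambda h^k)=1$ is a linear space $\Pi\cong\mathbb P^k\subset\mathbb P^n$ with $F|_\Pi=-s^2$. Then $\pi^{-1}(\Pi)$ splits into the two pieces $w=\pm s$, each of degree $1$, and the class of a piece is a generator of coniveau $\ge k+1$. For $n=3$, $k=1$, one expects a curve of such lines: $4$ parameters for $\Pi$, $4$ for $s$, and $7$ conditions. For $n=5$, $k=2$, one has $9+21$ parameters and $66$ conditions. For $n=7$, $k=3$, one has $16+120$ parameters and $680$ conditions. In these two cases the variety of triples $(F,\Pi,s)$ has smaller dimension than the space of forms, so a general $Y$ contains no such $\Pi$.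

The idea that gets past this is to use only *lines*, which form an $(n-2)$-dimensional family $B$, but to take an arbitrary cohomology class $g\in H^{n-1}(B)$ rather than an algebraic one. Sweeping out by lines produces a class in $H^{n+1}(Y_C)$. Since $n-1>\dim B$, Artin vanishing kills $g$ off a hyperplane section of $B$, and this makes the swept class of coniveau $\ge2$. To choose $g$ so that the swept class has degree $1$, we must know enough about $H^{n-3}(B)$. That is a Lefschetz theorem.

## 8. A Lefschetz theorem for the variety of lines on $Y$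

In this section $C$ is any algebraically closed field of characteristic $0$, $n\ge2$, and $F$ is *any* form of degree $2n$ over $C$.

**The variety $B$.** Let $Gr=Gr(2,n+1)$ be the Grassmannian of lines $\ell\subset\mathbb P^n$, of dimension $2n-2$, and $\mathcal S$ its tautological rank $2$ subbundle. Write $\mathrm{Sym}^i\ell^\vee$ for the fibre of $\mathrm{Sym}^i\mathcal S^\vee$ at $\ell$; it is the space of forms of degree $i$ on $\ell$. Let $V\to Gr$ be the total space of $\mathrm{Sym}^n\mathcal S^\vee$, with points $(\ell,s)$ and $\dim V=3n-1$, and put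
$$B=\{(\ell,s)\in V:\ s^2+F|_\ell=0\}.$$
Let $\overline V=\mathbb P(\mathrm{Sym}^n\mathcal S^\vee\oplus\mathcal O)$, with points $(\ell,[s:t])$ and $V=\{t\ne0\}$. $B$ is the locus $s^2+t^2F=0$ in $\overline V$: at a point with $t=0$ this equation would force $s=0$. So $B$ is projective.

*Examples.* For $n=2$, $F$ is a ternary quartic, and a general one has $28$ bitangents, on each of which $-F=s^2$ for two sections $\pm s$; so $B$ has $56$ points. For $n=3$ and $F=x_0^6+x_1^6+x_2^6+x_3^6$, fix $\zeta$ with $\zeta^6=-1$. On the line $x_1=\alpha x_0$, $x_3=\zeta x_2$ we have $F=(1+\alpha^6)x_0^6=-(\beta x_0^3)^2$ with $\beta^2=-(1+\alpha^6)$. This is a curve in $B$, in accordance with the expected dimension $3n-1-(2n+1)=n-2$.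

**Proposition 8.** $H^j(Gr,\mathbb Z/2^m)\to H^j(B,\mathbb Z/2^m)$ is bijective for $j<n-2$ and injective for $j=n-2$.

One would first try a Lefschetz theorem on $\overline V$, where $B$ is the zero locus of the section $s^2+t^2F$ of $\mathrm{Sym}^{2n}\mathcal S^\vee\otimes\mathcal O(2)$. But $t$ vanishes nowhere on $B$, so $\mathcal O(1)|_B$ is trivial. The class $c_1(\mathcal O(1))\ne0$ in $H^2(\overline V)$ dies on $B$, and the analogous statement for $\overline V$ fails for $n\ge4$. We work on the noncompact $V$ instead, and control by hand what happens. The device is to replace the vector-valued equation by the scalar equations $\varphi(s^2+F|_\ell)=1$, with $\varphi$ an extra variable. For fixed $(\ell,\varphi)$ this is a quadric in $s$, whose cohomology we know.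

*Proof.* Let $j_V:V^\circ=V\setminus B\hookrightarrow V$. Since $V$ is a vector bundle over $Gr$, $H^*(V)=H^*(Gr)$. From the long exact sequence of $0\to j_{V!}\Lambda\to\Lambda\to\Lambda_B\to0$ it suffices to show $H^j(V,j_{V!}\Lambda)=0$ for $j\le n-2$. By dévissage along $0\to\mathbb Z/2\to\mathbb Z/2^m\to\mathbb Z/2^{m-1}\to0$ we may take $\Lambda=\mathbb Z/2$. By duality on the smooth variety $V$, $H^j(V,j_{V!}\Lambda)$ is dual to $H_c^{6n-2-j}(V,Rj_{V*}\Lambda)$. So we must show
$$H_c^i(V,Rj_{V*}\Lambda)=0\quad\text{for } i\ge5n.\tag{7}$$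

**Step 1.** *The purpose is to move the computation from $V$ to the space of the $\varphi$.* Let $\mathcal E=(\mathrm{Sym}^{2n}\mathcal S^\vee)^\vee\to Gr$, with points $(\ell,\varphi)$ and $\dim\mathcal E=(2n-2)+(2n+1)=4n-1$. Let $M=V\times_{Gr}\mathcal E$ with projections $b:M\to V$ and $p:M\to\mathcal E$, and
$$A=\{\varphi(s^2+F|_\ell)=1\}\subset M,$$
a closed subset. On $A$ we have $s^2+F|_\ell\neq0$, so $A$ maps to $V^\circ$. Over a point of $V^\circ$ the fibre is an affine hyperplane in the $\varphi$-space, so $A\to V^\circ$ is a Zariski-locally trivial $\mathbb A^{2n}$-bundle. Hence $Rb_*\Lambda_A=Rj_{V*}\Lambda$.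

Let $\rho:V\to\overline V$ and $\iota:M\to\overline M=\overline V\times_{Gr}\mathcal E$ be the inclusions, $\bar b:\overline M\to\overline V$ and $\bar p:\overline M\to\mathcal E$ the projections; $\bar p$ is proper. I claim
$$\rho_!Rb_*\Lambda_A\cong R\bar b_*\iota_!\Lambda_A.$$
Over $V$ the right side is $Rb_*\Lambda_A$, so we must show that it vanishes on $\{t=0\}$. Work over the open set $\overline V{}^1=\overline V\setminus B\supset\{t=0\}$. There $s^2+t^2F$ is nowhere zero. So $\overline A=\{\varphi(s^2+t^2F)=t^2\}\subset\overline M$ restricts to a Zariski-locally trivial $\mathbb A^{2n}$-bundle $\bar a:\overline A{}^1\to\overline V{}^1$, closed in $\bar b^{-1}(\overline V{}^1)$, with $\overline A{}^1\cap M=A=\bar a^{-1}(V^\circ)$. Let $\rho^\circ:V^\circ\to\overline V{}^1$ be the inclusion. On $\bar b^{-1}(\overline V{}^1)$ the sheaf $\iota_!\Lambda_A$ is the pushforward from $\overline A{}^1$ of $\bar a^*\rho^\circ_!\Lambda$. Since $R\bar a_*\bar a^*=\mathrm{id}$ for an affine-space bundle, $R\bar b_*\iota_!\Lambda_A$ restricted to $\overline V{}^1$ is $\rho^\circ_!\Lambda$,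 which is zero on $\{t=0\}$. This proves the claim. Since $\overline V$ and $\bar p$ are proper,
$$H_c^i(V,Rj_{V*}\Lambda)=H^i(\overline V,\rho_!Rb_*\Lambda_A)=H^i(\overline M,\iota_!\Lambda_A)=H^i(\mathcal E,\mathcal K),\qquad\mathcal K=R(p|_A)_!\Lambda.$$

**Step 2.** *The purpose is to compute the stalks of $\mathcal K$, after removing the part of top degree.* At $(\ell,\varphi)$ the stalk is $R\Gamma_c(A_\varphi)$ with
$$A_\varphi=\{s\in\mathrm{Sym}^n\ell^\vee\cong\mathbb A^{n+1}:\ q_\varphi(s)=e\},\qquad q_\varphi(s)=\varphi(s^2),\quad e=1-\varphi(F).$$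
For $\varphi=0$ this is empty. For $\varphi\ne0$ we have $r:=\mathrm{rk}\,q_\varphi\ge1$, because squares span $\mathrm{Sym}^{2n}\ell^\vee$. Let $u:\mathcal E^\circ=\mathcal E\setminus\{\text{zero section}\}\hookrightarrow\mathcal E$. Then $\mathcal K=u_!u^*\mathcal K$. The morphism $A\to\mathcal E^\circ$ is flat of relative dimension $n$, since fibre by fibre it is the hypersurface of a nonconstant polynomial in a smooth family. So there is a trace map $u^*\mathcal K\to\Lambda[-2n]$ (SGA 4 XVIII 2.9), given on stalks by $H_c^{2n}(A_\varphi)\to\Lambda$, the sum over components with multiplicities. Let $\mathcal K'\to u^*\mathcal K\to\Lambda[-2n]\to$ be a triangle. Restriction to the zero section is an isomorphism on $H^*(\mathcal E,\Lambda)$, so $H^*(\mathcal E,u_!\Lambda)=0$, and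
$$H^i(\mathcal E,\mathcal K)=H^i(\mathcal E,u_!\mathcal K').\tag{8}$$

I claim that $\mathcal H^q(\mathcal K')_{(\ell,\varphi)}=0$ for $q>2n+1-r$ if $e\ne0$, and for $q>2n+2-r$ if $e=0$. Diagonalizing, $A_\varphi\cong\mathbb A^{n+1-r}\times X$ with $X=\{y_1^2+\dots+y_r^2=e\}\subset\mathbb A^r$. After shifting degrees by $2(n+1-r)$, we need: the fibre of the trace $R\Gamma_c(X)\to\Lambda[-2(r-1)]$ has no cohomology in degrees $>r-1$ if $e\ne0$, and none in degrees $>r$ if $e=0$. After scaling, $e\in\{0,1\}$ and $X$ is defined over $\mathbb Q$. Since $H_c^*$ is invariant under extension of algebraically closed fields, we may compute over $\mathbb C$ with the classical topology.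

* $e\ne0$, $r=1$: two points, and the trace is surjective. Only degree $0$ occurs.
* $e\neq0$, $r\ge2$: $X$ is smooth, connected and homotopy equivalent to $S^{r-1}$. By duality $H_c^i(X)\ne0$ only for $i\in\{r-1,2r-2\}$, and the trace is an isomorphism in degree $2r-2$. Only degree $r-1$ is left.
* $e=0$, $r=1$: a double point, $H_c^0=\Lambda$, with trace $2=0$. Degrees $0$ and $1$ occur.
* $e=0$, $r=2$: two crossing lines, and the trace is surjective. Degrees $\le2$ occur.
* $e=0$, $r\ge3$: $X$ is an integral cone, so $H_c^i(X)=\tilde H^{i-1}(\text{link})$. Writing $y=y'+iy''$, the link consists of the pairs of orthogonal real vectors $y',y''$ of equal fixed length. It is the Stiefel manifold $V_2(\mathbb R^r)$, an $S^{r-2}$-bundle over $S^{r-1}$, connected, with cohomology in degrees among $0,r-2,r-1,2r-3$. So $H_c^i(X)\ne0$ only for $i\in\{r-1,r,2r-2\}$. As $2r-2>r$ and $X$ is integral, the trace is an isomorphism in degree $2r-2$. Degrees $\le r$ are left.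

**Step 3.** *The purpose is to bound the dimension of $\Sigma_r=\{(\ell,\varphi):\mathrm{rk}\,q_\varphi=r\}$, $1\le r\le n+1$.* Claim: $\dim\Sigma_r\le2n-2+2r$ for $r\le n$.

Fix $\ell$ and $\varphi\ne0$ with $\mathrm{rk}\,q_\varphi=r\le n$. Put $\mathrm{Ann}_i=\{g\in\mathrm{Sym}^i\ell^\vee:\varphi(g\,\mathrm{Sym}^{2n-i}\ell^\vee)=0\}$. The kernel of $q_\varphi$ is $\mathrm{Ann}_n$, so $\dim\mathrm{Ann}_n=n+1-r$. I claim $\mathrm{Ann}_r\neq0$. For $r=n$ this is clear. Let $r<n$, so $\dim\mathrm{Ann}_n\ge2$. Take out the greatest common divisor: $\mathrm{Ann}_n=gW$ with $\delta=\deg g$ and $W\subset\mathrm{Sym}^{n-\delta}\ell^\vee$ without common zero, $\dim W\ge2$. Two general elements $w_1,w_2\in W$ are coprime. Coprime binary forms of degree $d$ generate all forms of degree $D\ge2d-1$: the only relations are the multiples of $(w_2,-w_1)$, so $w_1\mathrm{Sym}^{D-d}\ell^\vee+w_2\mathrm{Sym}^{D-d}\ell^\vee$ has dimension $2(D-d+1)-(D-2d+1)=D+1$. Apply this with $d=n-\delta$ and $D=2n-\delta\ge2(n-\delta)-1$: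
$$\mathrm{Sym}^{2n-\delta}\ell^\vee=w_1\mathrm{Sym}^n\ell^\vee+w_2\mathrm{Sym}^n\ell^\vee .$$
As $gw_1,gw_2\in\mathrm{Ann}_n$, we get $\varphi(g\,\mathrm{Sym}^{2n-\delta}\ell^\vee)=0$, that is, $g\in\mathrm{Ann}_\delta$. Then $g\,\mathrm{Sym}^{n-\delta}\ell^\vee\subset\mathrm{Ann}_n$, so $W=\mathrm{Sym}^{n-\delta}\ell^\vee$. Comparing dimensions, $n-\delta+1=n+1-r$, so $\delta=r$ and $0\ne g\in\mathrm{Ann}_r$.

Hence $\varphi\in(g\,\mathrm{Sym}^{2n-r}\ell^\vee)^\perp$ for some $[g]\in\mathbb P(\mathrm{Sym}^r\ell^\vee)=\mathbb P^r$. This space of $\varphi$ has dimension $(2n+1)-(2n-r+1)=r$. So for fixed $\ell$ the $\varphi$ in question form a set of dimension $\le2r$, and the claim follows from $\dim Gr=2n-2$. For $r=1$ the form $g$ is linear and we see that $\varphi$ is a multiple of the evaluation at a point of $\ell$.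

Trivially $\dim\Sigma_{n+1}\le4n-1$. Finally, $\Sigma_r$ is stable under scaling $\varphi$ by nonzero constants, and each scaling orbit meets $\{e=0\}=\{\varphi(F)=1\}$ in at most one point. So the same bounds minus $1$ hold for $\Sigma_r\cap\{e=0\}$.

**Step 4.** *The purpose is to push forward to an affine space, where Artin vanishing applies.* Let $\mathbb V$ be the dual of the space of forms of degree $2n$ on $\mathbb P^n$, and
$$g:\mathcal E\to\mathbb V,\qquad(\ell,\varphi)\mapsto\bigl(F'\mapsto\varphi(F'|_\ell)\bigr).$$
Restriction of forms to $\ell$ is surjective, so $\mathcal E\subset Gr\times\mathbb V$ is a closed subbundle and $g$ is proper. Put $\mathcal L=Rg_*u_!\mathcal K'$. Then $H^i(\mathcal E,u_!\mathcal K')=H^i(\mathbb V,\mathcal L)$. Since $g^{-1}(0)$ is the zero section, $\mathcal L_0=0$.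

What are the fibres over $\psi\ne0$? Suppose $\psi$ comes from two distinct lines $\ell,\ell'$, so that it vanishes on $(I_\ell+I_{\ell'})_{2n}$. If $\ell\cap\ell'=\emptyset$, then $I_\ell+I_{\ell'}$ contains all linear forms and $\psi=0$, a contradiction. If $\ell\cap\ell'=\{x\}$, then $(I_\ell+I_{\ell'})_{2n}=(I_x)_{2n}$, and $\psi$ is a multiple of the evaluation at $x$. Taking a $2n$-th root of the scalar, $\psi=\mathrm{ev}_x$ for a vector $x\ne0$. So $g^{-1}(\psi)$ has at most one point unless $\psi=\mathrm{ev}_x$. In the latter case $g^{-1}(\psi)=\{\ell\ni x\}\cong\mathbb P^{n-1}$, $r=1$, and $e=1-F(x)$ is constant on it. By Step 3 all points with $r=1$ are of this kind. The set $\{\mathrm{ev}_x\}$ has dimension $n+1$, and its part with $e=0$, that is $F(x)=1$, has dimension $\le n$.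

By proper base change and Step 2, $\mathcal H^q(\mathcal L)$ can be nonzero only on the following strata. On the last two the fibre $\mathbb P^{n-1}$ raises the degree by at most $2(n-1)$.

| stratum | dimension $\le$ | $q\le$ | sum $\le$ |
|---|---|---|---|
| $2\le r\le n$, $e\ne0$ | $2n-2+2r$ | $2n+1-r$ | $4n-1+r\le5n-1$ |
| $2\le r\le n$, $e=0$ | $2n-3+2r$ | $2n+2-r$ | $4n-1+r\le5n-1$ |
| $r=n+1$, $e\ne0$ | $4n-1$ | $n$ | $5n-1$ |
| $r=n+1$, $e=0$ | $4n-2$ | $n+1$ | $5n-1$ |
| $\psi=\mathrm{ev}_x$, $e\ne0$ | $n+1$ | $2n+2(n-1)$ | $5n-1$ |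
| $\psi=\mathrm{ev}_x$, $e=0$ | $n$ | $2n+1+2(n-1)$ | $5n-1$ |

So $\dim\operatorname{supp}\mathcal H^q(\mathcal L)\le5n-1-q$ for all $q$. Artin vanishing on the affine space $\mathbb V$ says that the cohomology of a constructible sheaf vanishes in degrees above the dimension of its support. So $H^p(\mathbb V,\mathcal H^q(\mathcal L))=0$ for $p+q\ge5n$, and $H^i(\mathbb V,\mathcal L)=0$ for $i\ge5n$. With (8) and Step 1 this is (7). $\square$

## 9. The generator of $H^{n+1}(Y_C,\mathbb Z_2)$ has coniveau at least two

**Generic smoothness of $B$.** Let $I=\{(F,\ell,s):s^2+F|_\ell=0\}$, with $F$ in the affine space of forms. For fixed $(\ell,s)$ the condition $F|_\ell=-s^2$ is affine of codimension $2n+1$. So $I$ is an affine bundle over $V$, smooth and irreducible of dimension $\dim\{F\}+(3n-1)-(2n+1)=\dim\{F\}+n-2$. It is closed in $\{F\}\times\overline V$, because the equation $s^2+t^2F|_\ell=0$ has no solution with $t=0$; so $I\to\{F\}$ is proper. The image of its nonsmooth locus is closed, and by generic smoothness it is a proper subset. Adding the discriminant, we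 obtain a proper closed subset $D$ of the space of forms, defined over $\mathbb Q$, such that for $F\notin D$ the hypersurface $\{F=0\}$ is smooth, and $B=B_F$ is smooth, of pure dimension $n-2$ if nonempty.

**Gysin maps.** For a proper morphism $q:\mathcal W\to Y'$ of smooth varieties of pure dimensions $a,b$ there is $q_*:H^i(\mathcal W)\to H^{i+2(b-a)}(Y')$, induced by $\Lambda_{\mathcal W}=q^!\Lambda_{Y'}[2(b-a)]$ and $Rq_!q^!\to\mathrm{id}$ (twists are dropped over $C$). It commutes with restriction to open subsets of $Y'$, satisfies the projection formula $q_*(x\cdot q^*y)=q_*x\cdot y$, is functorial, and is the degree map $\deg$ when $Y'$ is a point.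

**Proposition 9.** Let $n=2k+1\ge3$ be odd and $F\notin D$ over $C$. There is a closed $Z'\subset Y_C$ of codimension $\ge2$ such that $H^{n+1}(Y_C,\mathbb Z_2)\to H^{n+1}(Y_C\setminus Z',\mathbb Z_2)$ is zero.

*Proof.* **Step 1.** *The purpose is to set up the sweeping map.* As $n-2\ge1$, Proposition 8 in degree $0$ gives $H^0(B)\ne0$, so $B\ne\emptyset$. Let $p:\mathcal W=\mathbb P(\mathcal S|_B)\to B$ be the universal line, with points $(x\in\ell,s)$ and $\dim\mathcal W=n-1$, and
$$q:\mathcal W\to Y_C,\qquad(x\in\ell,s)\mapsto(x,w=s(x)),$$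
which is well defined since $s^2=-F|_\ell$. Put $\zeta:=q^*h=c_1(\mathcal O_{\mathbb P(\mathcal S)}(1))$. We compute $p_*\zeta^k$. From $\zeta^2+c_1(\mathcal S)\zeta+c_2(\mathcal S)=0$, $p_*1=0$ and $p_*\zeta=1$, the classes $\sigma_j=p_*\zeta^{j+1}$ satisfy $\sigma_{-1}=0$, $\sigma_0=1$ and $\sigma_j+c_1(\mathcal S)\sigma_{j-1}+c_2(\mathcal S)\sigma_{j-2}=0$ for $j\ge1$. That is, $\sum_j\sigma_j=c(\mathcal S)^{-1}=c(\mathcal Q)$, with $\mathcal Q$ the universal quotient bundle. So
$$p_*\zeta^k=c_{k-1}(\mathcal Q)=:c,\qquad\text{a class of degree } 2(k-1)=n-3.$$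

**Step 2.** *The purpose is to find $g\in H^{n-1}(B,\mathbb Z_2)$ with $\deg(g\,c)=1$.* As a special Schubert class, $c$ belongs to a basis of the free $\mathbb Z/2^m$-module $H^*(Gr,\mathbb Z/2^m)$, so it has order exactly $2^m$. Since $n-3<n-2$, Proposition 8 shows that it has order exactly $2^m$ in $H^{n-3}(B,\mathbb Z/2^m)$. The ring $\mathbb Z/2^m$ is self-injective, so there is a homomorphism $H^{n-3}(B,\mathbb Z/2^m)\to\mathbb Z/2^m$ with $c\mapsto1$. By Poincaré duality on the smooth projective $B$ of dimension $n-2$, it is $x\mapsto\deg(g_mx)$ for some $g_m\in H^{n-1}(B,\mathbb Z/2^m)$. So the finite sets $\{g\in H^{n-1}(B,\mathbb Z/2^m):\deg(g\,c)=1\}$ are nonempty. They form an inverse system; its limit is nonempty, and an element of it is the desired $g$.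

**Step 3.** *The purpose is to bound the coniveau of the swept class.* Let $B_1\subset B$ be a hyperplane section, for a projective embedding, containing no component of $B$; so $\dim B_1\le n-3$. Then $B\setminus B_1$ is affine of dimension $n-2$. By Artin vanishing $H^{n-1}(B\setminus B_1,\mathbb Z_2)=0$, and so $g|_{B\setminus B_1}=0$. Put $Z'=q(p^{-1}(B_1))$. It is closed with $\dim Z'\le n-2$, hence of codimension $\ge2$ in $Y_C$. Let
$$\lambda=q_*p^*g\in H^{n+1}(Y_C,\mathbb Z_2).$$
Since $q^{-1}(Y_C\setminus Z')\subset p^{-1}(B\setminus B_1)$, the class $p^*g$ vanishes on $q^{-1}(Y_C\setminus Z')$, and so $\lambda|_{Y_C\setminus Z'}=0$.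

**Step 4.** *The purpose is to see that $\lambda$ is a generator.* By the projection formulas for $q$ and $p$,
$$\deg(\lambda h^k)=\deg(p^*g\cdot\zeta^k)=\deg(g\cdot p_*\zeta^k)=\deg(g\,c)=1.$$
By Lemma 7(c), $\lambda$ generates $H^{n+1}(Y_C,\mathbb Z_2)$. So every class in this group vanishes on $Y_C\setminus Z'$. $\square$

For $n=3$ this is concrete: $c=1$, $B$ is a curve, $g$ has degree $1$, and $\lambda$ is the class of one line on the threefold $Y_C$.

## 10. Removing $h^2$ and $\mu$: the end of the proof of Theorem 1

Choose a nonzero polynomial $\Delta$ over $\mathbb Q$ vanishing on $D$. By Lemmas 2 and 3 we may assume that $F$ is positive definite over a real closed field $R$ and $F\notin D$, and must show (1).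

*$n$ even.* By Lemma 7(a), $\omega^{n+1}=0$ on $Y$. Apply Lemma 4 with $Z=\emptyset$.

*$n\ge3$ odd.* Take $Z'\subset Y_C$ from Proposition 9. Let $Z\subset Y$ be the union of the image of $Z'$ under the finite map $Y_C\to Y$ and of $Y\cap\{x_0=x_1=0\}$. Then $Z$ is closed of codimension $\ge2$. Let $U=Y\setminus Z$.

First, $h^2|_U=0$. For each $m$ the class $h$ mod $2^m$ vanishes on $\{x_0\ne0\}$ and on $\{x_1\neq0\}$, because $\mathcal O(1)$ is trivial there. So $h$ lifts to cohomology with support in $\{x_0=0\}$ and to cohomology with support in $\{x_1=0\}$, and the cup product of the two lifts is a lift of $h^2$ mod $2^m$ to cohomology with support in $\{x_0=x_1=0\}$. This set does not meet $U$, so $h^2$ mod $2^m$ vanishes on $U$. Pass to the limit over $m$.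

In $\xi$ the term $b=0$ is $\omega^{n+1}$, and all other terms have $b$ even, hence $b\ge2$. So $\xi|_U=\omega^{n+1}|_U$. By Lemma 7(b) and naturality of (2), $\xi|_U=N(\mu|_{U_C})$. Since $U_C\subset Y_C\setminus Z'$, Proposition 9 gives $\mu|_{U_C}=0$. Therefore $\omega^{n+1}|_U=0$, and Lemma 4 gives $(-1)^n=0$ in $H^n(R(Y),\mathbb Z/2)$. This is (1), and Theorem 1 is proved. With $R=\mathbb R$ and $n\ge7$ odd, it answers the problem: every psd $f\in\mathbb R[X_1,\dots,X_n]_{2n}$ is a sum of $2^n-1$ squares in $\mathbb R(X_1,\dots,X_n)$. $\blacksquare$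

## 11. The level of $R(X)(\sqrt{-f})$, and uniform denominators

**Complement 10 (level).** If $f\ne0$ is as in Theorem 1, then $-1$ is a sum of $2^{n-1}$ squares in $K=R(X)(\sqrt{-f})$.

*Proof.* Write $f=\sum_{i<2^n}a_i^2$, a sum of $2^n-1$ squares. Then $(\sqrt{-f})^2+\sum_{i<2^n}a_i^2=0$ is a nontrivial relation, so the Pfister form $2^n\langle1\rangle$ is isotropic over $K$, hence hyperbolic. That is, $2^{n-1}\langle1\rangle\perp2^{n-1}\langle1\rangle\cong2^{n-1}\langle1\rangle\perp2^{n-1}\langle-1\rangle$. By Witt cancellation $2^{n-1}\langle1\rangle\cong2^{n-1}\langle-1\rangle$ over $K$, so $2^{n-1}\langle1\rangle$ represents $-1$. $\square$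

**Complement 11 (uniform denominators).** For each $n\ge2$ there is $N(n)$ such that every psd $f\in\mathbb R[X_1,\dots,X_n]_{2n}$ can be written $f=\sum_{i=1}^{2^n-1}(g_i/g)^2$ with polynomials $g_i,g$, $g\ne0$, $\deg g\le N(n)$ and $\deg g_i\le N(n)+n$.

*Proof.* The bound on $\deg g_i$ follows from the bound on $\deg g$. Indeed $\sum g_i^2=fg^2$ has degree $\le2n+2\deg g$, and a sum of squares of real polynomials has degree twice the maximum of their degrees, since the leading forms cannot cancel.

Suppose no $N(n)$ exists. Then for each $N$ there is a psd $f_N\in\mathbb R[X]_{2n}$ with no representation with $\deg g\le N$. Let $R^*$ be an ultrapower of $\mathbb R$ over a nonprincipal ultrafilter on $\mathbb N$; it is a real closed field. The polynomial $f^*=(f_N)_N$ is psd of degree $\le2n$ over $R^*$. By Theorem 1 over $R^*$, $f^*=\sum_{i<2^n}(g_i/g)^2$ with $\deg g=N_0<\infty$. By Łoś's theorem, $f_N$ has a representation with $\deg g\le N_0$ for almost all $N$. Almost all $N$ satisfy $N\ge N_0$, and for such an $N$ this is a contradiction. $\square$
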